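\title{Infinite superrosy fields with NIP are algebraically closed or real closed}

\begin{abstract}
Let $F$ be an infinite field definable in a superrosy structure with NIP. We prove that if $F$ contains a square root of $-1$, then every element of $F$ is an $n$-th power for every $n\ge 1$. This confirms the conjecture that $K=K^n-aK^n$ for all $n\ge 1$ and $a\in K^*$ in every infinite superrosy field $K$ with NIP that contains $\sqrt{-1}$. It also follows that every infinite superrosy field with NIP is algebraically closed or real closed. Starting from a proper definable subgroup of finite index in $F^*$, the proof uses the Hales--Jewett theorem to find ``infinitesimal'' elements, uses NIP to organize them into an ideal of a finite intersection of valuation rings, and extracts from one of these valuations a chain of definable additive subgroups that superrosiness forbids.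
\end{abstract}

\section{Introduction}\label{sec:intro}

For a field $K$, an integer $n\ge 1$ and $a\in K^*=K\setminus\{0\}$, put
\[
K^n=\{x^n : x\in K\},\qquad K^n-aK^n=\{x^n-ay^n : x,y\in K\}.
\]
The equality $K=K^n-aK^n$ says that the form $X^n-aY^n$ represents every element of $K$. It is a weak way of saying that $K$ has many $n$-th powers.

We consider this equality for fields whose first-order theory is tame in two ways. The field $K$ may carry additional structure, so its language is any expansion of the language of rings, and the conditions below refer to the complete theory of $K$ in that language. The theory is \emph{superrosy} if a certain rank of types, the thorn rank, takes ordinal values; this gives a notion of dimension and rules out infinite descent. The theory has \emph{NIP} if no formula cuts out all subsets of an infinite set. Both definitions are recalled in Section~\ref{sec:setting}.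

Algebraically closed fields and real closed fields, in the language of rings, are the standard examples of superrosy fields with NIP; we use them only as a guide. In an algebraically closed field $K^n=K$, and there is nothing to ask. In a real closed field $K^n=K$ for odd $n$, while for even $n$ the set $K^n$ consists of the nonnegative elements, so that $K^n-aK^n$ is all of $K$ for $a>0$ and is the set of nonnegative elements for $a<0$. In both cases $K=K^n-K^n$, and this equality is known to hold in every infinite superrosy field with NIP, for every $n\geq 1$. For general $a$ the only obstruction visible in the examples is an ordering, and a field containing $\sqrt{-1}$ has none. This suggests the following conjecture, posed in \cite{SRGF}.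

\medskip
\noindent\textbf{Conjecture.} \emph{Let $K$ be an infinite superrosy field with NIP, and assume that $\sqrt{-1}\in K$. Then $K=K^n-aK^n$ for every $n\ge 1$ and every $a\in K^*$.}
\medskip

Finite fields must be excluded: in $\mathbb F_5$ we have $2^2=-1$, but the fourth powers are $0$ and $1$, so $K^4-K^4=\{0,1,-1\}$. We prove the conjecture in a stronger form: the second term is not needed.

\begin{theorem}\label{thm:powers}
Let $\mathcal C$ be a monster model of a superrosy theory with NIP, and let $F$ be an infinite field definable in $\mathcal C$, with parameters, that contains a square root of $-1$. Then $F^n=F$ for all $n\ge 1$.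
\end{theorem}

\begin{corollary}\label{cor:conj}
If $K$ is an infinite superrosy field with NIP and $\sqrt{-1}\in K$, then $K=K^n=K^n-aK^n$ for all $n\ge 1$ and $a\in K^*$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:powers} to $F=\mathcal C$, a monster model of the theory of $K$. The statement that every element is an $n$-th power is first order, so it passes from $\mathcal C$ to $K$. Taking $y=0$ in $x^n-ay^n$ gives $K^n\subseteq K^n-aK^n$.
\end{proof}

Theorem~\ref{thm:powers} is stated for all definable fields so that it applies to finite extensions. Galois theory then shows that the two examples above are the only possibilities.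

\begin{theorem}\label{thm:class}
Every infinite superrosy field $K$ with NIP is algebraically closed (if $\sqrt{-1}\in K$) or real closed (if $\sqrt{-1}\notin K$). Hence the statement ``$K=K^n-aK^n$ for all $n\ge1$ and $a\in K^*$'' holds if and only if $\sqrt{-1}\in K$.
\end{theorem}

\subsection*{Plan of the proof}
Superrosiness enters only through a chain condition: there is no infinite descending chain of definable groups, each of infinite index in the previous one (Lemma~\ref{lem:dcc}). It implies that for a prime $p$ the group $S$ of nonzero $p$-th powers has finite index in $F^*$. Suppose $S\ne F^*$. To reach a contradiction we want a forbidden chain, and valuations are a natural source of such chains, namely nested balls around $0$. The proof has two halves.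

\begin{itemize}
\item \emph{A suitable valuation is fatal} (Section~\ref{sec:fatal}). Let $H$ be a proper definable subgroup of finite index in $F^*$ with $-1\in H$. If $H$ contains a ball around $1$ for some nontrivial valuation, definable or not, then $(F,+)$ has a forbidden chain. The condition $-1\in H$ is the only place where $\sqrt{-1}$ is needed.
\item \emph{A suitable valuation exists} (Sections~\ref{sec:inf}--\ref{sec:val}). Call $\varepsilon$ infinitesimal over a small model $N$ if adding $\varepsilon$ to a nonzero element of $N$ never changes its coset modulo $S$. The Hales--Jewett theorem gives nonzero infinitesimals. A single counting argument with NIP (Lemma~\ref{lem:split}) shows that they form an ideal of a ring that is a finite intersection of valuation rings. Weak approximation reduces finitely many valuations to one, at the cost of enlarging $S$ to a group $H$.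
\end{itemize}

The field of Laurent series $\mathbb C((t))$, in which both halves can be carried out by hand, serves as a running example. Section~\ref{sec:proofA} assembles the proof of Theorem~\ref{thm:powers}, and Section~\ref{sec:proofB} derives Theorem~\ref{thm:class}.

\section{The setting and the two hypotheses}\label{sec:setting}

\subsection*{Conventions}
Let $T$ be a complete theory and $\mathcal C$ a monster model of $T$. Thus $\mathcal C$ is $\kappa$-saturated for an uncountable cardinal $\kappa$ larger than the size of the language. A set is \emph{small} if it has fewer than $\kappa$ elements, and saturation means that every finitely satisfiable set of formulas in finitely many variables, with parameters in a small set, is realized. ``Definable'' allows parameters, and a definable set is identified with its set of points in $\mathcal C$. The structure $\mathcal C^{eq}$ is obtained from $\mathcal C$ by adding a point for each class of each equivalence relation definable without parameters; in $\mathcal C^{eq}$ the cosets of a definable subgroup have \emph{codes}, which are elements over which the cosets are uniformly defined, different cosets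 having different codes. An element $b$ is \emph{algebraic} over $A$ if it lies in a finite set definable over $A$. By saturation, an infinite set definable over a small set $A$ contains an element that is not algebraic over $A$.

\subsection*{Superrosiness and the chain condition}
The theory $T$ is \emph{rosy} if there is a ternary relation on subsets of $\mathcal C^{eq}$ with all the basic properties of forking independence in simple theories except for the independence theorem. There is then an extremal such relation, thorn-independence, which has the following explicit description. Let $A\subseteq\mathcal C^{eq}$ be small. A formula $\varphi(x,b)$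
\begin{itemize}
\item \emph{strongly divides} over $A$ if $b$ is not algebraic over $A$ and there is $k$ such that $\bigwedge_{i\le k}\varphi(x,b_i)$ has no solution whenever $b_1,\dots,b_k$ are distinct realizations of $\mathrm{tp}(b/A)$;
\item \emph{thorn-divides} over $A$ if it strongly divides over $Ac$ for some finite tuple $c$;
\item \emph{thorn-forks} over $A$ if it implies a finite disjunction of formulas that thorn-divide over $A$.
\end{itemize}
A type thorn-forks over $A$ if one of its formulas does, and $a$ is thorn-independent from $B$ over $A$ if $\mathrm{tp}(a/AB)$ does not thorn-fork over $A$. Informally, a formula that strongly divides picks out one of infinitely many almost disjoint pieces, and so lowers dimension.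

The \emph{thorn rank} $U^{\mathrm{th}}(a/A)$ of a finite tuple $a$ of $\mathcal C^{eq}$ over a small set $A$ is defined by recursion. Always $U^{\mathrm{th}}(a/A)\ge0$. Next, $U^{\mathrm{th}}(a/A)\ge\alpha+1$ if and only if there is $B\supseteq A$ such that $U^{\mathrm{th}}(a/B)\ge\alpha$ and $\mathrm{tp}(a/B)$ thorn-forks over $A$. For a limit ordinal $\lambda$, $U^{\mathrm{th}}(a/A)\ge\lambda$ if and only if $U^{\mathrm{th}}(a/A)\ge\alpha$ for all $\alpha<\lambda$. The rank is the greatest $\alpha$ with $U^{\mathrm{th}}(a/A)\ge\alpha$, or $\infty$ if there is no greatest one. A rosy theory is \emph{superrosy} if $U^{\mathrm{th}}(a/\emptyset)$ is an ordinal for every finite tuple $a$ of $\mathcal C^{eq}$.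

We need one general property of thorn-forking: \emph{if $A\subseteq A'$ and a formula thorn-forks over $A'$, then it thorn-forks over $A$.} Indeed, let $\varphi(x,b)$ strongly divide over $A'c$, with constant $k$. By compactness there is a finite tuple $c'$ from $A'$ such that the inconsistency already holds for any $k$ distinct realizations of $\mathrm{tp}(b/c'c)$, hence of $\mathrm{tp}(b/Ac'c)$; and $b$ is not algebraic over $Ac'c\subseteq A'c$. So $\varphi(x,b)$ strongly divides over $Ac'c$.

\begin{lemma}[Chain condition]\label{lem:dcc}
If $T$ is superrosy, there is no infinite sequence $G_0\ge G_1\ge\cdots$ of definable subgroups of a definable group with $[G_i:G_{i+1}]$ infinite for all $i$.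
\end{lemma}

\begin{proof}
Suppose there is such a sequence, defined over a countable set $B$. We choose left cosets $X_i$ of $G_i$ with codes $c_i$, such that $X_0=G_0\supseteq X_1\supseteq\cdots$ and $c_{i+1}$ is not algebraic over $B_i=B\cup\{c_0,\dots,c_i\}$. This is possible because the codes of the cosets of $G_{i+1}$ contained in $X_i$ form an infinite set definable over $B_i$. By saturation there is $x\in\bigcap_iX_i$.

The formula defining $X_{i+1}$ over $c_{i+1}$ strongly divides over $B_i$ with $k=2$: the code $c_{i+1}$ is not algebraic over $B_i$, every realization of $\mathrm{tp}(c_{i+1}/B_i)$ is the code of a coset of $G_{i+1}$, and distinct cosets are disjoint. So $\mathrm{tp}(x/B_{i+1})$ thorn-forks over $B_i$ for every $i$.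

By induction on $\alpha$ we get $U^{\mathrm{th}}(x/B_i)\ge\alpha$ for all $i$ simultaneously: the zero and limit steps are immediate, and $B_{i+1}$ witnesses the step from $U^{\mathrm{th}}(x/B_{i+1})\ge\alpha$ to $U^{\mathrm{th}}(x/B_i)\ge\alpha+1$. Since $\mathrm{tp}(x/B_1)$ thorn-forks over $B_0$, it thorn-forks over $\emptyset$, so $B_1$ also witnesses $U^{\mathrm{th}}(x/\emptyset)\ge\alpha+1$ for every $\alpha$. Thus $U^{\mathrm{th}}(x/\emptyset)=\infty$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:endo}
Let $T$ be superrosy, let $G$ be a definable abelian group, and let $f\colon G\to G$ be a definable homomorphism with finite kernel. Then $[G:f(G)]<\infty$. In particular, if $F$ is a definable field and $n\ge1$, the group $F^{*n}=\{x^n:x\in F^*\}$ has finite index in $F^*$.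
\end{lemma}

\begin{proof}
Write $G$ additively and put $G_k=f^k(G)$. The map $f^k$ induces a surjection $G_0/G_1\to G_k/G_{k+1}$. If $f^k(x)=f^{k+1}(y)$, then $x-f(y)\in\ker f^k$, so the kernel of the surjection is the image of $\ker f^k$, which has at most $|\ker f|^k$ elements. If $G_0/G_1$ were infinite, every $G_k/G_{k+1}$ would be infinite, contradicting Lemma~\ref{lem:dcc}. For the last claim take $f(x)=x^n$ on $F^*$, whose kernel has at most $n$ elements.
\end{proof}

\subsection*{NIP}
The theory $T$ has \emph{NIP} if there is no formula $\varphi(x,y)$ with tuples $\langle a_i\rangle_{i\in\omega}$ and $\langle b_w\rangle_{w\subseteq\omega}$ from $\mathcal C$ such that $\varphi(a_i,b_w)$ holds if and only if $i\in w$. Formulas with parameters are covered as well: such a pattern for $\varphi(x,y,e)$ is a pattern for $\varphi(x;yz)$. By compactness, and since the definition applies to both orders of the variables, NIP gives for each formula $\varphi(x,y)$ a number $d$ such that for no $y_1,\dots,y_{d+1}$ do all subsets of $\{1,\dots,d+1\}$ have the form $\{i:\varphi(x,y_i)\}$. The Sauer--Shelah lemma turns this into a polynomial bound, which is the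 form in which we use NIP:
\begin{itemize}
\item[(SS)] For every formula $\varphi(x,y)$ there are constants $C,d$ such that for all $m\ge1$ and all $y_1,\dots,y_m$, at most $Cm^d$ subsets of $\{1,\dots,m\}$ have the form $\{i:\varphi(x,y_i)\}$ for some $x$.
\end{itemize}

\section{A valuation produces a forbidden chain}\label{sec:fatal}

No hypothesis on $T$ is used in this section. A \emph{valuation ring} of a field $F$ is a subring $O$ such that $x\in O$ or $x^{-1}\in O$ for every $x\in F^*$; it is \emph{nontrivial} if $O\neq F$. It has a unique maximal ideal $\mathfrak m_O$ and a valuation $v$, a homomorphism from $F^*$ onto an ordered abelian group $v(F^*)$, written additively and extended by $v(0)=\infty$, with $O=\{x:v(x)\ge0\}$ and $\mathfrak m_O=\{x:v(x)>0\}$. It satisfies $v(x+y)\ge\min(v(x),v(y))$, with equality if $v(x)\ne v(y)$. We abbreviate $\{x\in F:v(x)\ge\theta\}$ to $\{v\ge\theta\}$.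

\begin{example}\label{ex:laurent1}
Let $F=\mathbb C((t))$ in the language of rings, with $O=\mathbb C[[t]]$ and $v$ the order of vanishing at $t=0$. This field contains $\sqrt{-1}$, but the conclusion of the conjecture fails: $v(x^3)\in3\mathbb Z$ and $v(ty^3)\in1+3\mathbb Z$ for nonzero $x,y$, so $v(x^3-ty^3)$ is never $2$, and $t^2\notin F^3-tF^3$. We locate the failure of superrosiness, using only the group $H=F^{*2}$.

Every unit of $O$ is a square, because nonzero constants are squares and the binomial series gives square roots in $1+tO$. So $H=\{x\in F^*: v(x)\text{ is even}\}$ has index $2$. Consider the definable set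
\[
Y=\{y\in F^*\setminus H:\ 1+y\in H\}.
\]
Let $v(y)$ be odd. If $v(y)<0$, then $v(1+y)=v(y)$ is odd, and if $v(y)>0$, then $v(1+y)=0$. Hence $Y=\{y: v(y)\text{ is odd and positive}\}$. This set is bounded but is not a group. Its difference set is: $Y-Y\subseteq tO$, and conversely $x=(t+x)-t$ if $v(x)\ge2$ and $x=(x+t^3)-t^3$ if $v(x)=1$. So $Y-Y=tO$ is definable, and $tO\supseteq t^2O\supseteq\cdots$ is a chain of definable subgroups of $(F,+)$ with all quotients isomorphic to $\mathbb C$. Having index at least $k$ is first order for each $k$, so the chain persists in a monster model, and $\mathbb C((t))$ is not superrosy by Lemma~\ref{lem:dcc}.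
\end{example}

In general we know much less about $H$, only that it contains a ball $1+aO$. This says that the coset $xH$ does not change when $x$ is moved by an amount much smaller than $x$. Membership of $y$ in $Y$ depends on the cosets of $y$ and of $1+y$, so it is stable under small moves, but the admissible size of the move shrinks as $y$ approaches $0$ or $-1$. The hypothesis $-1\in H$ keeps $Y$ away from $-1$, and passing to $Y-Y$ fills in a ball around $0$. The set $Y-Y$ need not be visibly a group, so we take its stabilizer under translation.

\begin{proposition}\label{prop:bounded}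
Let $F$ be an infinite definable field and $H$ a proper definable subgroup of finite index in $F^*$ with $-1\in H$. Let $O$ be a nontrivial valuation ring of $F$, not assumed definable, with valuation $v$, and let $0\neq a\in\mathfrak m_O$ satisfy $1+aO\subseteq H$. Put $\alpha=v(a)>0$. Then there are a definable subgroup $A$ of $(F,+)$ and $\theta>0$ in $v(F^*)$ with
\[
\{v\ge\theta\}\subseteq A\subseteq\{v>-\alpha\}.
\]
\end{proposition}

\begin{proof}
Let $Y=\{y\in F^*\setminus H: 1+y\in H\}$ and $E=Y-Y$; both are definable. We record six facts.

(i) \emph{If $x\ne0$ and $v(z)\ge v(x)+\alpha$, then $x+z\in xH$.} Indeed $z/x\in aO$ and $x+z=x(1+z/x)$.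

(ii) \emph{If $y\in Y$, then $v(y)>-\alpha$.} Otherwise $v(1)=0\ge v(y)+\alpha$, and (i) gives $y+1\in yH\neq H$.

(iii) \emph{If $y\in Y$, then $v(1+y)<\alpha$.} Otherwise $-y=1-(1+y)\in1+aO\subseteq H$, and $y\in H$ because $-1\in H$.

(iv) \emph{There is $y_0\in Y$ with $v(y_0)\ge\alpha$.} Take $c\in F^*\setminus H$ and $m=[F^*:H]$, so that $b^m\in H$ for all $b\in F^*$. Choose $b$ with $v(b)=\alpha+|v(c)|>0$ and put $y_0=cb^m$. Then $y_0\notin H$ and $v(y_0)\ge v(c)+v(b)\ge\alpha$, so $1+y_0\in1+aO\subseteq H$.

(v) \emph{If $y\in Y$, $v(z)\ge v(y)+\alpha$ and $v(z)\ge2\alpha$, then $y+z\in Y$.} By (i), $y+z\in yH$, so $y+z\in F^*\setminus H$. By (iii), $v(z)\ge2\alpha>v(1+y)+\alpha$, so (i) gives $1+y+z\in(1+y)H=H$.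

(vi) \emph{Put $\beta=v(y_0)+\alpha\ge2\alpha$. Then $\{v\ge\beta\}\subseteq E$.} If $v(x)\ge\beta$, then $y_0+x\in Y$ by (v), and $x=(y_0+x)-y_0$.

Let $\theta=\beta+\alpha$ and $v(z)\ge\theta$. We claim that $E+z\subseteq E$. Let $e=y-y'$ with $y,y'\in Y$. If $v(y)\le\beta$, then $y+z\in Y$ by (v), so $e+z=(y+z)-y'\in E$. If $v(y')\le\beta$, then $y'-z\in Y$ by (v), so $e+z=y-(y'-z)\in E$. If $v(y)>\beta$ and $v(y')>\beta$, then $v(e+z)>\beta$, so $e+z\in E$ by (vi). The claim for $-z$ gives $E=(E-z)+z\subseteq E+z$, hence $E+z=E$.

So $A=\{z\in F:E+z=E\}$ is a definable subgroup of $(F,+)$ containing $\{v\ge\theta\}$. Since $0\in E$, we have $A\subseteq E$, and $E\subseteq\{v>-\alpha\}$ by (ii).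
\end{proof}

\begin{remark}\label{rem:real}
The hypothesis $-1\in H$ cannot be dropped from this construction. Let $F$ be a non-archimedean real closed field, $O$ the convex hull of $\mathbb Q$, $H$ the group of positive elements, and $0\ne a\in\mathfrak m_O$. All other hypotheses hold. Here $Y=(-1,0)$ accumulates at $-1$, so (iii) fails, and $E=(-1,1)$ has trivial stabilizer.
\end{remark}

Scaling $A$ by an element of large value moves it properly into itself. In Example~\ref{ex:laurent1} the resulting index was infinite because the residue field is infinite. In general it may be finite, as for $\mathbb Z_p\supseteq p\mathbb Z_p$, and saturation supplies a scaling factor of infinite index. This step needs $A$ to be definable, but not $v$.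

\begin{proposition}\label{prop:chain}
In the situation of Proposition~\ref{prop:bounded}, the group $(F,+)$ has an infinite descending chain of definable subgroups, each of infinite index in the previous one.
\end{proposition}

\begin{proof}
Choose $g\in F^*$ with $v(g)=\theta+\alpha$. Then $gA\subseteq\{v>\theta\}\subseteq A$, and $gA\ne A$ because an element of value exactly $\theta$ lies in $A$ but not in $gA$. Multiplication by $g^j$ is an automorphism of $(F,+)$, so $[g^jA:g^{j+1}A]=[A:gA]\ge2$ for all $j$, and $[A:g^kA]\ge2^k$. The conditions
\[
h\in F^*,\qquad hA\subseteq A,\qquad [A:hA]\ge k\quad(k\in\omega)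
\]
are first order over the parameters of $F$ and $A$, and the powers of $g$ show that they are finitely satisfiable. By saturation there is $h\in F^*$ with $hA\subseteq A$ and $[A:hA]$ infinite. Since $[h^kA:h^{k+1}A]=[A:hA]$, the chain $A\supseteq hA\supseteq h^2A\supseteq\cdots$ is as required.
\end{proof}

\section{Infinitesimals}\label{sec:inf}

In Sections~\ref{sec:inf}--\ref{sec:val}, $F$ is an infinite definable field and $S$ is a \emph{proper} definable subgroup of \emph{finite index} in $F^*$. A \emph{model} is a small elementary substructure $N$ of $\mathcal C$ containing the parameters of $F$ and $S$, and $F_N=F(N)$ is the subfield of points of $F$ in $N$. Every small set is contained in a model. The present section still uses no hypothesis on $T$.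

We have no valuation and must build one from $S$. Fact (i) in the proof of Proposition~\ref{prop:bounded} suggests how: an element that is much smaller than $b$ does not change the coset of $b$ when added to it. We turn this into a definition of being much smaller than every nonzero element of a model.

\begin{definition}
For a model $N$, the set of \emph{$N$-infinitesimals} is
\[
J_N=\{\varepsilon\in F:\ b+\varepsilon\in bS\text{ for all }b\in F_N^*\}=\{\varepsilon\in F:\ 1+\varepsilon/b\in S\text{ for all }b\in F_N^*\}.
\]
\end{definition}

Four properties follow from the definition. First, $1+J_N\subseteq S$. Second, $F_NJ_N\subseteq J_N$, since $0\in J_N$ and $g\varepsilon/b=\varepsilon/(b/g)$ for $g\in F_N^*$; in particular $-J_N=J_N$. Third, $J_{N'}\subseteq J_N$ if $N\subseteq N'$. Fourth, $J_N\cap F_N=\{0\}$, since $g\in J_N\cap F_N^*$ would give $0=(-g)+g\in -gS$.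

\begin{example}\label{ex:laurent2}
Let $N=\mathbb C((t))$, let $F=\mathcal C\succeq N$ be a monster model in the language of rings, and let $S=F^{*2}$. By Example~\ref{ex:laurent1} the ring $\mathbb C[[t]]=\{x:x(Y-Y)\subseteq Y-Y\}$ is definable, so $F$ carries a valuation $v$ extending that of $N$, in which all units are squares, and $[F^*:S]=2$. Thus $S$ consists of the elements whose value is divisible by $2$, and $v(N^*)=\mathbb Z\subseteq v(F^*)$. We claim that
\[
J_N=\{\varepsilon\in F: v(\varepsilon)>k\text{ for all }k\in\mathbb Z\}.
\]
If $v(\varepsilon)>\mathbb Z$ and $b\in N^*$, then $v(b+\varepsilon)=v(b)$, so $b+\varepsilon\in bS$. If $v(\varepsilon)\le k$ for some $k\in \mathbb Z$, let $b$ be the one of $t^{k+1},t^{k+2}$ that is not in $\varepsilon S$; then $v(b+\varepsilon)=v(\varepsilon)$, so $b+\varepsilon\in\varepsilon S\neq bS$. The set $J_N$ is the maximal ideal of the nontrivial valuation ring $R=\{x: v(x)\ge k\text{ for some }k\in\mathbb Z\}$, and $R$ is recovered from $J_N$ as $\{x:xJ_N\subseteq J_N\}$: if $v(x)<\mathbb Z$, then $x^{-1}\in J_N$ and $xx^{-1}=1\notin J_N$. So $S$ alone yields a valuation ring $R$ with $1+aR\subseteq S$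 for every $a\in J_N$.
\end{example}

In general it is not even clear that $J_N\neq\{0\}$. By saturation we must find, for given $c_1,\dots,c_k$, an element $z\ne0$ with all $1+zc_i\in S$. For $k=1$ take $z=(s-1)/c_1$ with $1\ne s\in S$. For larger $k$, write $z=\lambda/s$; then we ask for $s,s+\lambda c_1,\dots,s+\lambda c_k$ in one coset of $S$, that is, for a monochromatic dilated and translated copy of $\{0,c_1,\dots,c_k\}$ in the finite coloring of $F^*$ by cosets. This is a Ramsey statement. Recall that for a finite alphabet $\Lambda$, a \emph{combinatorial line} in $\Lambda^d$ is given by a nonempty set $I\subseteq\{1,\dots,d\}$ and letters $w_j$ for $j\notin I$; its points are the words $w(t)$, $t\in\Lambda$, with $w(t)_j=t$ for $j\in I$ and $w(t)_j=w_j$ for $j\notin I$. The Hales--Jewett theorem states that for every finite $\Lambda$ and every $r$ there is $d$ such that every coloring of $\Lambda^d$ with $r$ colors has a monochromatic combinatorial line.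

\begin{lemma}\label{lem:nonzero}
For every model $N$ and every $s\in F^*$ there is $\kappa\in J_N$ with $\kappa\ne0$ and $\kappa\notin sS$.
\end{lemma}

\begin{proof}
We first show $J_N\neq\{0\}$. By saturation it suffices to find, for distinct $c_1,\dots,c_k\in F^*$ with $k\ge 1$, an element $z\ne0$ with $1+zc_i\in S$ for all $i$. Let $\Lambda=\{0,c_1,\dots,c_k\}$ and let $d$ be given by the Hales--Jewett theorem for $\Lambda$ and $[F^*:S]+1$ colors. As $F$ is infinite, we can choose $\lambda_1,\dots,\lambda_d\in F$ successively with $\lambda_j$ outside the finite set $\{-\sum_{i\in I}\lambda_i:I\subseteq\{1,\dots,j-1\}\}$. Then $\sum_{j\in I}\lambda_j\ne0$ for every nonempty $I\subseteq\{1,\dots,d\}$, as one sees by isolating the largest index in $I$.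

Color $w\in\Lambda^d$ by the coset of $\sum_j\lambda_jw_j$ modulo $S$, with an extra color if the sum is $0$. On a monochromatic line, put $r=\sum_{j\notin I}\lambda_jw_j$ and $\lambda=\sum_{j\in I}\lambda_j\neq0$; the sums along the line are $r,r+\lambda c_1,\dots,r+\lambda c_k$. As $r\ne r+\lambda c_1$, the common color is not the extra one. So $r\ne0$ and $r+\lambda c_i\in rS$, and $z=\lambda/r$ satisfies $1+zc_i=(r+\lambda c_i)/r\in S$.

Now let $0\ne\kappa_0\in J_N$. All $g\kappa_0$ with $g\in F_N^*$ are nonzero elements of $J_N$. If they all lay in $sS$, then $F_N^*$ would lie in a single coset of $S$, which contains $1$ and so equals $S$. By elementarity $F^*=S$, contrary to assumption.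
\end{proof}

The definition does not show that a sum of two infinitesimals is infinitesimal: after adding $\varepsilon$ to $b$ we have left $F_N$, and $\delta\in J_N$ gives no control over $b+\varepsilon$. There is control if $\delta$ is infinitesimal over a larger model containing $\varepsilon$.

\begin{lemma}[Absorption]\label{lem:absorb}
Let $N_0\subseteq N_1\subseteq\dots\subseteq N_k$ be models, let $\eta_j\in J_{N_j}$ for $j\le k$, and suppose $\eta_j\in F_{N_{j+1}}$ for $j<k$. Then $c+\eta_0+\dots+\eta_k\in cS$ for every $c\in F_{N_0}^*$. In other words, $\eta_0+\dots+\eta_k\in J_{N_0}$.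
\end{lemma}

\begin{proof}
By induction on $j$, the element $c'=c+\eta_0+\dots+\eta_{j-1}$ lies in $cS$ and in $F_{N_j}$. It is nonzero, so $c'+\eta_j\in c'S=cS$.
\end{proof}

An element outside a coset $sS$ lies in another coset or is $0$. The next lemma removes the second possibility.

\begin{lemma}\label{lem:avoid}
Let $x\in F$, $s\in F^*$ and $\varepsilon\in J_N$ with $x+\varepsilon\notin sS$. Then there is $\varepsilon'\in J_N$ with $x+\varepsilon'\notin sS\cup\{0\}$.
\end{lemma}

\begin{proof}
If $x+\varepsilon\ne0$, take $\varepsilon'=\varepsilon$. Otherwise let $N'\supseteq N$ be a model containing $\varepsilon$, and take $\kappa\in J_{N'}$ with $\kappa\notin sS\cup\{0\}$ by Lemma~\ref{lem:nonzero}. Then $\varepsilon'=\varepsilon+\kappa\in J_N$ by Lemma~\ref{lem:absorb}, and $x+\varepsilon'=\kappa$.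
\end{proof}

\section{The ring defined by the infinitesimals}\label{sec:ring}

From now on $T$ has NIP. An $N$-infinitesimal cannot change the coset of an element of $F_N^*$, but it may change the coset of an element $z+u$ with $u\in F_N$ and $z\notin F_N$. This should happen only when $z$ is very close to $-u$, and $z$ should not be very close to many points of $F_N$ at once.

\begin{definition}
Let $N$ be a model and $U\subseteq F_N$ finite. An element $z\in F$ \emph{splits $U$ over $N$} if for every $u\in U$ there is $\varepsilon_u\in J_N$ such that $z+u$ and $z+u+\varepsilon_u$ are nonzero and lie in different cosets of $S$.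
\end{definition}

In Example~\ref{ex:laurent2}, if $z+u$ and $z+u+\varepsilon_u$ lie in different cosets, then $v(z+u)\ge v(\varepsilon_u)>\mathbb Z$. If this held for two elements $u\neq u'$ of $N$, then $v(u-u')>\mathbb Z$, which is absurd. So no $z$ splits a two-element set. The next lemma is the general substitute, and it is the only use of NIP in the proof of Theorem~\ref{thm:powers}. If every finite set could be split, we could grow a binary tree in which one test element $z_i$ separates the two children of every node at level $i$, while all later moves are too small for $z_i$ to notice. The tests would distinguish exponentially many branches, against (SS).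

\begin{lemma}\label{lem:split}
There are a model $M$ and a finite set $U\subseteq F_M^*$ with $|U|\ge2$ such that no $z\in F$ splits $U$ over $M$.
\end{lemma}

\begin{proof}
Suppose not. Let $N_0$ be any model and $U_0=\{1,g\}$ with $g\in F_{N_0}\setminus\{0,1\}$. Given $N_i$ and a finite set $U_i\subseteq F_{N_i}^*$ containing $U_0$, choose $z_i$ that splits $U_i$ over $N_i$, with witnesses $\varepsilon^i_u\in J_{N_i}$ for $u\in U_i$. Let $N_{i+1}\supseteq N_i$ be a model containing $z_i$ and all $\varepsilon^i_u$, and let $U_{i+1}=U_i\cup\{u+\varepsilon^i_u:u\in U_i\}$. As $u+\varepsilon_u^i\in uS$, we have $U_{i+1}\subseteq F_{N_{i+1}}^*$. For binary words $w$ define $x_w\in U_{|w|}$ by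
\[
x_\emptyset=1,\qquad x_{w0}=x_w,\qquad x_{w1}=x_w+\varepsilon^{|w|}_{x_w}.
\]

Fix $m\ge1$, a word $w\in\{0,1\}^m$ and $i<m$, and let $w|j$ be the initial segment of $w$ of length $j$. With $u=x_{w|i}$, the element $z_i+x_{w|i+1}$ is $z_i+u$ or $z_i+u+\varepsilon_u^i$, so it is a nonzero element of $F_{N_{i+1}}$. Moreover $x_w=x_{w|i+1}+\sum_{i<j<m}\eta_j$, where $\eta_j=x_{w|j+1}-x_{w|j}\in J_{N_j}\cap F_{N_{j+1}}$. By Lemma~\ref{lem:absorb},
\begin{equation}\label{eq:stable}
z_i+x_w\in(z_i+x_{w|i+1})S .
\end{equation}
Call $\big((z_i+x_w)S\big)_{i<m}$ the \emph{pattern} of $w$. If $w\neq w'$ first differ at position $i$, then $x_{w|i}=x_{w'|i}=u$, and $z_i+x_{w|i+1}$, $z_i+x_{w'|i+1}$ are $z_i+u$ and $z_i+u+\varepsilon^i_u$ in some order. These lie in different cosets, so by \eqref{eq:stable} the patterns of $w$ and $w'$ differ. Thus there are $2^m$ patterns.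

Let $A_1,\dots,A_\ell$ be the cosets of $S$; each is definable. The pattern of $w$ is determined by the $\ell$ sets $\{i<m:x_w+z_i\in A_j\}$. Applying (SS) to the $\ell$ formulas $x+y\in A_j$, we obtain constants $C,d$ independent of $m$ such that there are at most $(Cm^d)^\ell$ patterns. For large $m$ this is less than $2^m$, a contradiction.
\end{proof}

We now show that $J_N$ is closed under addition. If $\varepsilon,\delta\in J_N$ and $u+\varepsilon+\delta\notin uS\cup\{0\}$, then $z=\delta$ splits $\{u\}$, because $\delta+u\in uS$. The difficulty is to find one $z$ for all $u\in U$. We take a sum $z=\delta_1+\dots+\delta_k$ with one term for each element of $U$ and each term infinitesimal over the previous ones, so that absorption makes the terms not interfere. For this the failure of additivity has to be available over every model.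

\begin{proposition}\label{prop:add}
$J_N+J_N\subseteq J_N$ for every model $N$.
\end{proposition}

\begin{proof}
Suppose $\varepsilon_0,\delta_0\in J_N$ and $1+(\varepsilon_0+\delta_0)/b\notin S$ for some $b\in F_N^*$. Dividing $\varepsilon_0$ and $\delta_0$ by $b$, we may assume $b=1$.

\emph{Step 1: the failure transfers to every model.} For $k\ge1$ let $\sigma_k$ be the sentence, with parameters in $N$, stating that for all $b_1,\dots,b_k\in F^*$ there are $\varepsilon,\delta\in F$ with $1+\varepsilon/b_i\in S$ and $1+\delta/b_i\in S$ for all $i$ and $1+\varepsilon+\delta\notin S$. For $b_i\in F_N^*$ the pair $\varepsilon_0,\delta_0$ is a witness in $\mathcal C$, so there is a witness in $N$. Hence $\sigma_k$ holds in $N$, and therefore in $\mathcal C$. By saturation, for every model $N'$ there are $\varepsilon,\delta\in J_{N'}$ with $1+\varepsilon+\delta\notin S$. By Lemma~\ref{lem:avoid} with $x=1+\varepsilon$ and $s=1$, we may change $\delta$ so that also $1+\varepsilon+\delta\ne0$. Multiplying by $c\in F_{N'}^*$, we obtain: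
\begin{itemize}
\item[$(*)$] for every model $N'$ and $c\in F_{N'}^*$ there are $\varepsilon,\delta\in J_{N'}$ with $c+\varepsilon+\delta\notin cS\cup\{0\}$.
\end{itemize}

\emph{Step 2: a splitting element.} Let $M$ and $U=\{u_1,\dots,u_k\}$ be as in Lemma~\ref{lem:split}, and put $M^0=M$. For $j=1,\dots,k$ we choose $\varepsilon_j,\delta_j\in J_{M^{j-1}}$ and a model $M^j\supseteq M^{j-1}$ containing them, as follows. The element $c_j=u_j+\delta_1+\dots+\delta_{j-1}$ lies in $F_{M^{j-1}}$, and in $u_jS$ by Lemma~\ref{lem:absorb}. By $(*)$ choose $\varepsilon_j,\delta_j\in J_{M^{j-1}}$ with $c_j+\varepsilon_j+\delta_j\notin u_jS\cup\{0\}$.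

Let $z=\delta_1+\dots+\delta_k$. By Lemma~\ref{lem:absorb}, $z+u_j\in u_jS$. On the other hand,
\[
z+u_j+\varepsilon_j=(c_j+\varepsilon_j+\delta_j)+\delta_{j+1}+\dots+\delta_k ,
\]
and the bracket is a nonzero element of $F_{M^j}$ outside $u_jS$. By Lemma~\ref{lem:absorb} again, $z+u_j+\varepsilon_j$ lies in the coset of the bracket. Since $\varepsilon_j\in J_{M^{j-1}}\subseteq J_M$, the element $z$ splits $U$ over $M$, a contradiction.
\end{proof}

Closure under multiplication follows from closure under addition by an identity that expresses $1-\varepsilon\delta$, up to factors in $S$, as $1$ plus a sum of two infinitesimals.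

\begin{proposition}\label{prop:mult}
$J_N\cdot J_N\subseteq J_N$ for every model $N$.
\end{proposition}

\begin{proof}
For $\delta\in J_N$ we have $1+\delta\in S$, and $\delta^\flat:=-\delta/(1+\delta)$ lies in $J_N$: for $b\in F_N^*$,
\[
1+\frac{\delta^\flat}{b}=\frac{b+(b-1)\delta}{b\,(1+\delta)}\in S,
\]
because $(b-1)\delta\in J_N$ gives $b+(b-1)\delta\in bS$. Now let $\varepsilon,\delta\in J_N$. Since $1/(1+\delta)=1+\delta^\flat$, Proposition~\ref{prop:add} gives
\[
\frac{1-\varepsilon\delta}{(1+\delta)(1+\varepsilon)}=\frac1{1+\delta}-\frac{\varepsilon}{1+\varepsilon}=1+\delta^\flat+\varepsilon^\flat\in1+J_N\subseteq S .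
\]
Hence $1-\varepsilon\delta\in S$. Replacing $\varepsilon$ by $-\varepsilon/b\in J_N$ yields $1+\varepsilon\delta/b\in S$ for all $b\in F_N^*$.
\end{proof}

Fix $M$ and $U$ as in Lemma~\ref{lem:split}. Guided by Example~\ref{ex:laurent2}, we put
\[
J=J_M,\qquad R=\{x\in F:xJ\subseteq J\}.
\]

\begin{proposition}\label{prop:ring}
The set $R$ is a proper subring of $F$ containing $F_M$ and $J$, and $J$ is a nonzero ideal of $R$. For every $z\in F$ there is $u\in U$ with $z+u\neq0$ and $(z+u)^{-1}\in R$.
\end{proposition}

\begin{proof}
The set $R$ is closed under multiplication by definition and under addition by Proposition~\ref{prop:add}. It contains $F_M$ because $F_MJ\subseteq J$, and it contains $J$ by Proposition~\ref{prop:mult}. The additive group $J$ is an ideal of $R$ by definition of $R$, and it is nonzero by Lemma~\ref{lem:nonzero}. If $R=F$, then $J$ is a nonzero ideal of $F$, so $1\in J$, contradicting $J\cap F_M=\{0\}$.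

Let $z\in F$. If $z=-u_0$ with $u_0\in U$, take $u\in U\setminus\{u_0\}$; then $z+u\in F_M^*$ and $(z+u)^{-1}\in F_M\subseteq R$. So let $z+u\ne0$ for all $u\in U$, and suppose $(z+u)^{-1}\notin R$ for all $u\in U$. For each $u$ there are $\varepsilon\in J$ and $b\in F_M^*$ with $1+\varepsilon/(b(z+u))\notin S$, that is, $z+u+\varepsilon/b\notin(z+u)S$, where $\varepsilon/b\in J$. Lemma~\ref{lem:avoid} with $x=s=z+u$ gives $\varepsilon_u\in J$ with $z+u+\varepsilon_u\notin(z+u)S\cup\{0\}$. Then $z$ splits $U$ over $M$, a contradiction.
\end{proof}

\section{From the ring to a single valuation}\label{sec:val}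

In a valuation ring $O$, for every $z\in F$ one of $z$ and $z+1$ is nonzero with inverse in $O$. The last statement of Proposition~\ref{prop:ring} is the same property with a larger finite set of shifts, and it makes $R$ a finite intersection of valuation rings.

\begin{lemma}\label{lem:semilocal}
The ring $R$ has finitely many maximal ideals $\mathfrak m_1,\dots,\mathfrak m_r$, with $r\ge1$. Each localization $O_i=R_{\mathfrak m_i}$ is a nontrivial valuation ring of $F$, and $R=\bigcap_iO_i$.
\end{lemma}

\begin{proof}
Let $\mathfrak m$ be a maximal ideal of $R$ and $z\in F^*$. Choose $u\in U\subseteq R$ with $w=(z+u)^{-1}\in R$. If $w\notin\mathfrak m$, then $z=w^{-1}-u\in R_{\mathfrak m}$. If $w\in\mathfrak m$, then $1-uw\notin\mathfrak m$ and $z^{-1}=w/(1-uw)\in R_{\mathfrak m}$. So $R_{\mathfrak m}$ is a valuation ring of $F$, and $F$ is the fraction field of $R$. As $R\ne F$, the ring $R$ is not a field, so $\mathfrak m\neq0$, and the inverse of a nonzero element of $\mathfrak m$ is not in $R_{\mathfrak m}$. Thus $R_{\mathfrak m}\ne F$.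

Write $U=\{u_1,\dots,u_k\}$. If there were $k$ distinct maximal ideals $\mathfrak n_1,\dots,\mathfrak n_k$, the Chinese remainder theorem would give $z\in R$ with $z+u_i\in\mathfrak n_i$ for all $i$. Then no $z+u_i$ is a unit of $R$, contradicting Proposition~\ref{prop:ring}. Finally, if $x\in\bigcap_iO_i$, the ideal $\{y\in R:yx\in R\}$ is contained in no $\mathfrak m_i$, so it contains $1$ and $x\in R$.
\end{proof}

For $0\ne a\in J$ we now have $1+\bigcap_iaO_i=1+aR\subseteq S$. Proposition~\ref{prop:bounded} needs a ball for one valuation, not an intersection of balls. To separate the valuations we use weak approximation, which requires them to be independent. For subrings $O,O'$ of $F$ let $OO'$ be the smallest subring containing both. We use the following standard facts.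
\begin{itemize}
\item[(V1)] A subring $O'$ of $F$ containing a valuation ring $O$ is a valuation ring, and $\mathfrak m_{O'}\subseteq\mathfrak m_O$. (If $0\neq x\in\mathfrak m_{O'}$, then $x^{-1}\notin O'$, so $x^{-1}\notin O$ and $x\in\mathfrak m_O$.)
\item[(V2)] The subrings of $F$ containing $O$ form a chain. (If $x\in O'\setminus O''$ and $y\in O''\setminus O'$, then $x/y\in O$ gives $x\in O''$, and $y/x\in O$ gives $y\in O'$.)
\item[(V3)] Weak approximation \cite[Theorem 2.4.1]{EP}: let $P_1,\dots,P_s$ be nontrivial valuation rings of $F$ with valuations $v_j$ that are pairwise \emph{independent}, meaning $P_iP_j=F$ for $i\ne j$. For all $x_j\in F$ and $\gamma_j\in v_j(F^*)$ there is $x\in F$ with $v_j(x-x_j)>\gamma_j$ for all $j$.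
\end{itemize}

\begin{lemma}\label{lem:indep}
There are pairwise independent nontrivial valuation rings $P_1,\dots,P_s$ of $F$, with $s\ge1$, and nonzero $a_j\in\mathfrak m_{P_j}$ such that $1+\bigcap_ja_jP_j\subseteq S$.
\end{lemma}

\begin{proof}
Call $O_i$ and $O_{i'}$ dependent if $O_iO_{i'}\ne F$. This relation is reflexive and symmetric. It is transitive: if $O_iO_{i'}$ and $O_{i'}O_{i''}$ are proper, they are comparable by (V2), and the larger one is a proper subring containing $O_i$ and $O_{i''}$. For a dependence class $C\subseteq\{1,\dots,r\}$ fix $i_0\in C$, and let $P_C$ be the largest of the rings $O_{i_0}O_i$, $i\in C$, which form a chain by (V2). Then $P_C$ is a nontrivial valuation ring containing all $O_i$ with $i\in C$. For $C\ne C'$, $i\in C$ and $i'\in C'$ we have $P_CP_{C'}\supseteq O_iO_{i'}=F$.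

Fix $0\neq a\in J$ and choose $0\ne a_C\in a\,\mathfrak m_{P_C}$. Since $a\in R\subseteq P_C$, we have $a_C\in\mathfrak m_{P_C}$. For $i\in C$, (V1) gives $a_CP_C\subseteq a\,\mathfrak m_{P_C}\subseteq a\,\mathfrak m_{O_i}\subseteq aO_i$. Therefore $\bigcap_Ca_CP_C\subseteq\bigcap_iaO_i=aR\subseteq J$, and $1+J\subseteq S$.
\end{proof}

The group $S$ need not contain any single ball $1+a_jP_j$, so we enlarge it to $S\cdot(1+a_jP_j)$. Finite index makes this harmless for definability: every subgroup containing $S$ is a finite union of cosets of $S$, even though $P_j$ need not be definable. The danger is that each enlargement may be all of $F^*$.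

\begin{remark}\label{rem:Q}
This danger is real for an arbitrary subgroup of finite index. In $\mathbb Q^*$ let $S_0=\{x:v_2(x)+v_3(x)\text{ is even}\}$, of index $2$. It contains $1+(2\mathbb Z_{(2)}\cap3\mathbb Z_{(3)})$. For $k\ge1$ choose an integer $m$ with $3m\equiv1\pmod{2^k}$ and $3\nmid m$ (replace $m$ by $m+2^k$ if necessary); then $3m\in1+2^k\mathbb Z_{(2)}$ and $3m\notin S_0$, so $S_0\cdot(1+2^k\mathbb Z_{(2)})=\mathbb Q^*$. Exchanging the roles of $2$ and $3$ gives $S_0\cdot(1+3^k\mathbb Z_{(3)})=\mathbb Q^*$.
\end{remark}

For a group of $n$-th powers the danger disappears, because approximate $n$-th roots for the separate valuations can be patched into one.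

\begin{proposition}\label{prop:single}
Assume in addition that $S=F^{*n}$ for some $n\ge1$. Then there are a proper definable subgroup $H$ of finite index in $F^*$ with $S\subseteq H$, a nontrivial valuation ring $O$ of $F$, and $0\ne a\in\mathfrak m_O$ with $1+aO\subseteq H$.
\end{proposition}

\begin{proof}
Let $P_j,a_j$ be as in Lemma~\ref{lem:indep}. The set $1+a_jP_j$ is a subgroup of $F^*$: for $x,y\in a_jP_j\subseteq\mathfrak m_{P_j}$ we have $(1+x)(1+y)=1+(x+y+xy)$ and $(1+x)^{-1}=1-x(1+x)^{-1}$ with $1+x$ a unit of $P_j$. So $H_j=S\cdot(1+a_jP_j)$ is a subgroup containing $S$, and it is definable and of finite index. It suffices to show that $H_j\ne F^*$ for some $j$; then take $H=H_j$, $O=P_j$, $a=a_j$.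

Suppose $H_j=F^*$ for all $j$, and let $x\in F^*$. Write $x=z_j^nt_j$ with $z_j\in F^*$ and $t_j\in1+a_jP_j$. By (V3) with $\gamma_j=v_j(z_ja_j)$ there is $z\in F$ with $z-z_j\in z_ja_jP_j$ for all $j$. Then $z/z_j\in1+a_jP_j$, so $z\ne0$ and
\[
z^n/x=(z/z_j)^n\,t_j^{-1}\in1+a_jP_j\qquad\text{for all }j.
\]
Hence $z^n/x\in1+\bigcap_ja_jP_j\subseteq S$, and $x\in S$ because $z^n\in S$. So $S=F^*$, contrary to the standing assumption.
\end{proof}

\section{Proof of Theorem~\ref{thm:powers}}\label{sec:proofA}

Let $F$ be as in the theorem and let $p$ be a prime. Then $-1\in F^{*p}$: for odd $p$ we have $-1=(-1)^p$, and for $p=2$ we have $-1=(\sqrt{-1})^2$. By Lemma~\ref{lem:endo}, $S=F^{*p}$ has finite index in $F^*$. Suppose $S\neq F^*$. Proposition~\ref{prop:single} yields $H$, $O$ and $a$ with $-1\in S\subseteq H$, so the hypotheses of Proposition~\ref{prop:bounded} hold. Proposition~\ref{prop:chain} then contradicts Lemma~\ref{lem:dcc}. Thus $x\mapsto x^p$ is surjective on $F$ for every prime $p$. The map $x\mapsto x^n$ is a composition of such maps, so $F^n=F$ for all $n\ge1$. \qed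

\medskip
The reduction to primes is what makes $-1\in S$ available at the outset, and $\sqrt{-1}$ is used only for $p=2$. In the monster model of $\mathbb C((t))$ every step from Section~\ref{sec:fatal} to Section~\ref{sec:val} goes through for $S=F^{*2}$, since the conclusion of Lemma~\ref{lem:split} was verified directly; only the final appeal to the chain condition fails.

\section{Algebraically closed or real closed}\label{sec:proofB}

Let $T$ be superrosy with NIP. A finite extension $L$ of a definable field $F$ is again a definable field: choose a basis $e_1,\dots,e_d$ of $L$ over $F$, identify $L$ with the set of $d$-tuples from $F$, and define multiplication from the constants $c_{ijk}\in F$ in $e_ie_j=\sum_kc_{ijk}e_k$. So Theorem~\ref{thm:powers} applies to every finite extension containing $\sqrt{-1}$, and it excludes extensions by radicals. In characteristic $q>0$, cyclic extensions of degree $q$ come instead from the additive map $\wp(x)=x^q-x$, which we treat with the Baldwin--Saxl lemma.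

\begin{lemma}[Baldwin--Saxl]\label{lem:BS}
Let $(H_c)_c$ be a uniformly definable family of subgroups of a definable group. There is $n$ such that every intersection of finitely many $H_c$ is the intersection of at most $n$ of them.
\end{lemma}

\begin{proof}
Write a finite intersection as $H_1\cap\dots\cap H_m$ with $m$ minimal. If $m\geq 2$, for each $i$ there is $g_i\in\bigcap_{j\ne i}H_j\setminus H_i$. For $I\subseteq\{1,\dots,m\}$ the product $g_I$ of the $g_i$, $i\in I$, lies in $H_j$ if and only if $j\notin I$. So the formula $x\in H_y$ cuts out all $2^m$ subsets of $\{1,\dots,m\}$, and (SS) bounds $m$.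
\end{proof}

\begin{lemma}\label{lem:AS}
Let $L$ be an infinite definable field of characteristic $q>0$. Then $\wp(L)=L$.
\end{lemma}

\begin{proof}
The map $\wp$ is an endomorphism of $(L,+)$ with kernel $\mathbb F_q$, so $d=[L:\wp(L)]$ is finite by Lemma~\ref{lem:endo}. Each group $c\,\wp(L)$, $c\in L^*$, has index $d$. With $n$ from Lemma~\ref{lem:BS}, every finite intersection of these groups has index at most $d^n$. Let $D$ be a finite intersection of maximal index. Intersecting $D$ with a further $c\,\wp(L)$ does not increase the index, so $D\subseteq c\,\wp(L)$ for all $c$, and $D=\bigcap_{c\in L^*}c\,\wp(L)$. This additive group is invariant under multiplication by $L^*$, so it is an ideal of $L$, and it is nonzero because it has finite index in the infinite group $L$. Hence $L=D\subseteq\wp(L)$.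
\end{proof}

\begin{proposition}\label{prop:acf}
An infinite definable field $F$ with $\sqrt{-1}\in F$ is algebraically closed.
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:powers}, $F$ is perfect. Suppose $F$ is not algebraically closed. Then $F$ has a proper finite extension, which is separable, so its normal closure is a proper finite Galois extension of $F$. Among all pairs $F\subseteq L\subsetneq E$ of finite extensions of $F$ with $E/L$ Galois, choose one with $[E:L]$ minimal. The Galois group has a subgroup of prime order $q$, and replacing $L$ by its fixed field gives a pair of degree $q$; by minimality $[E:L]=q$. The field $L$ is infinite, definable, and contains $\sqrt{-1}$.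

Suppose $q=\mathrm{char}\,F$. By Artin--Schreier theory $E=L(\vartheta)$ with $\wp(\vartheta)=b\in L$. By Lemma~\ref{lem:AS}, $b=\wp(c)$ with $c\in L$, so $\vartheta-c\in\ker\wp=\mathbb F_q$ and $\vartheta\in L$, a contradiction.

Suppose $q\neq\mathrm{char}\,F$, and let $\zeta$ be a primitive $q$-th root of unity. The extension $L(\zeta)/L$ is Galois of degree at most $q-1$, so $\zeta\in L$ by minimality. By Kummer theory $E=L(\vartheta)$ with $\vartheta^q=b\in L^*$. By Theorem~\ref{thm:powers} for $L$, $b=c^q$ with $c\in L^*$, so $\vartheta/c$ is a power of $\zeta$ and $\vartheta\in L$, a contradiction.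
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $\mathcal C$ be a monster model of the theory of $K$. If $\sqrt{-1}\in K$, then $\mathcal C$ is algebraically closed by Proposition~\ref{prop:acf}; this is a first-order property, so $K$ is algebraically closed, and $K=K^n-aK^n$ always holds by Corollary~\ref{cor:conj}. If $\sqrt{-1}\notin K$, then $\sqrt{-1}\notin\mathcal C$, and the quadratic extension $\mathcal C(\sqrt{-1})$ is a definable field, algebraically closed by Proposition~\ref{prop:acf}. By the Artin--Schreier theorem, a field whose algebraic closure is a proper finite extension is real closed. So $\mathcal C$ is real closed, and so is $K$, since this too is a first-order property. In that case $K^2-(-1)K^2=K^2+K^2$ is the set of nonnegative elements, which is not $K$.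
\end{proof}

\begin{thebibliography}{9}

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.

\bibitem{SRGF}
\emph{Superrosy groups and fields},
\texttt{http://www1.maths.leeds.ac.uk/\allowbreak\textasciitilde pillay/\allowbreak classification\_theory\_workshop/\allowbreak krupinski.pdf}.

\end{thebibliography}
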